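\title{A bound state for every $\delta$-interaction on a locally deformed plane}

\begin{abstract}
Let $\Sigma\subset\mathbb{R}^3$ be a connected closed Lipschitz surface that coincides with a plane outside a compact set and is not that plane. We prove that for every $\alpha>0$ the Schr\"odinger operator $-\Delta-\alpha\delta_\Sigma$ has spectrum below the threshold $-\alpha^2/4$ of its essential spectrum, so that its discrete spectrum is nonempty. The quadratic form of the operator, shifted by $\alpha^2/4$, is bounded above by $\|P\Psi\|^2$, where $P$ is a Dirac-type operator whose mass equals $\pm\alpha/2$ on the two sides of $\Sigma$. This operator always has a generalized zero mode of controlled growth. If the shifted form were nonnegative, the zero mode would be a positive function times a constant spinor, and this forces $\Sigma$ to be the plane.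
\end{abstract}

\section{The problem and the result}\label{sec:problem}

An attractive $\delta$-interaction supported on a plane binds a particle in the normal direction and leaves it free to move along the plane, so the operator has no discrete eigenvalue. This paper is about what happens when the plane is deformed inside a compact set.

Points of $\mathbb{R}^3$ are written $x=(y,z)$ with $y=(y_1,y_2)\in\mathbb{R}^2$ and $z\in\mathbb{R}$; the derivatives $\partial_1,\partial_2$ act on $y$, and $\partial_3=\partial_z$. After a rigid motion, the plane under consideration is $\Pi=\{z=0\}$. We put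
\[
B_r=\{x:|x|<r\},\qquad D_r=\{y:|y|<r\},\qquad Z_r=D_r\times\mathbb{R},\qquad s_0(x)=\operatorname{sgn}z .
\]
The norm and inner product of $L^2$ are $\|\cdot\|$ and $(\cdot,\cdot)$; all inner products and sesquilinear forms are linear in the second argument.

\begin{definition}\label{def:surface}
Let $\Sigma\subset\mathbb{R}^3$. A \emph{graph cylinder} for $\Sigma$ is an open set $U$ that, in Cartesian coordinates $(y,t)$ obtained by a rigid motion, has the form $U=D\times I$ with an open disc $D$ and a bounded open interval $I$, and in which $\Sigma\cap U=\{(y,\gamma(y)):y\in D\}$ for a Lipschitz function $\gamma$ whose values stay away from the endpoints of $I$. A closed set $\Sigma$ is a \emph{closed Lipschitz surface} if each of its points lies in arbitrarily small graph cylinders. A \emph{locally deformed hyperplane} is a connected closed Lipschitz surface $\Sigma$ such that $\Sigma\setminus\mathcal{K}=\Pi\setminus\mathcal{K}$ for some compact set $\mathcal{K}\subset\mathbb{R}^3$.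
\end{definition}

The model example is the graph of a compactly supported Lipschitz function on $\mathbb{R}^2$, but $\Sigma$ need not be a graph over $\Pi$. The surface measure $S$ of $\Sigma$ is given in a graph cylinder by $dS=\sqrt{1+|\nabla\gamma|^2}\,dy$. For $\alpha>0$ consider the closed, semibounded quadratic form
\[
Q_{\alpha,\Sigma}[u]=\int_{\mathbb{R}^3}|\nabla u|^2\,dx-\alpha\int_\Sigma|u|^2\,dS,\qquad \operatorname{dom}Q_{\alpha,\Sigma}=H^1(\mathbb{R}^3),
\]
in which the values of $u$ on $\Sigma$ are those of its trace, that is, of the continuous extension to $H^1(\mathbb{R}^3)$ of the restriction map $C_c^\infty(\mathbb{R}^3)\to L^2(\Sigma,dS)$. By the first representation theorem there is a unique self-adjoint operator $H_{\alpha,\Sigma}$ in $L^2(\mathbb{R}^3)$ with domain contained in $H^1(\mathbb{R}^3)$ and $(v,H_{\alpha,\Sigma}u)=Q_{\alpha,\Sigma}(v,u)$ for all $u$ in its domain and all $v\in H^1(\mathbb{R}^3)$. This is the Schr\"odinger operator $-\Delta-\alpha\delta_\Sigma$, and the bottom of its spectrum is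
\begin{equation}\label{eq:rayleigh}
\inf\operatorname{spec}(H_{\alpha,\Sigma})=\inf\bigl\{Q_{\alpha,\Sigma}[u]/\|u\|^2:\ 0\ne u\in H^1(\mathbb{R}^3)\bigr\}.
\end{equation}
The discrete spectrum $\operatorname{spec}_{\mathrm{d}}$ consists of the isolated eigenvalues of finite multiplicity, and the essential spectrum $\operatorname{spec}_{\mathrm{ess}}$ is the rest of the spectrum. It is known that $\operatorname{spec}(H_{\alpha,\Pi})=\operatorname{spec}_{\mathrm{ess}}(H_{\alpha,\Pi})=[-\frac14\alpha^2,\infty)$ and that
\begin{equation}\label{eq:ess}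
\operatorname{spec}_{\mathrm{ess}}(H_{\alpha,\Sigma})=[-\tfrac14\alpha^2,\infty)
\end{equation}
for every locally deformed hyperplane $\Sigma$; we take \eqref{eq:ess} for granted. By a result of Exner and Kondej \cite{EK}, if $\Sigma\ne\Pi$ is $C^4$-smooth, then $\operatorname{spec}_{\mathrm{d}}(H_{\alpha,\Sigma})\ne\emptyset$ for all sufficiently large $\alpha$. The following question of Exner \cite{E} is posed as an open problem in \cite{T}.

\medskip
\noindent\emph{Is $\operatorname{spec}_{\mathrm{d}}(H_{\alpha,\Sigma})$ nonempty for every locally deformed hyperplane $\Sigma\ne\Pi$ and every $\alpha>0$?}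
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
If $\Sigma\ne\Pi$ is a locally deformed hyperplane and $\alpha>0$, then
\[
\inf\operatorname{spec}(H_{\alpha,\Sigma})<-\tfrac14\alpha^2 .
\]
Since $\operatorname{spec}_{\mathrm{ess}}(H_{\alpha,\Sigma})=[-\frac14\alpha^2,\infty)$, it follows that $\operatorname{spec}_{\mathrm{d}}(H_{\alpha,\Sigma})\ne\emptyset$.
\end{theorem}

Throughout, $\kappa=\alpha/2$ and
\[
q_\Sigma[u]=Q_{\alpha,\Sigma}[u]+\kappa^2\|u\|^2 .
\]
By \eqref{eq:rayleigh}, the task is to show that $q_\Sigma[u]<0$ for some $u\in H^1(\mathbb{R}^3)$. Section~\ref{sec:plane} shows how far explicit trial functions go. Section~\ref{sec:factor} explains the method and states Theorem~\ref{thm:mass}, a rigidity theorem in which the surface is replaced by a function and a measure. Theorem~\ref{thm:main} is derived from it in Section~\ref{sec:reduction}, and Sections~\ref{sec:inverse}--\ref{sec:rigidity} prove it.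

\section{The plane and two trial functions}\label{sec:plane}

The transverse ground state of the plane is
\[
\phi(z)=\sqrt{\kappa}\,e^{-\kappa|z|},\qquad \int\phi^2\,dz=1,\quad \phi'=-\kappa\operatorname{sgn}(z)\,\phi,\quad \int\phi'^2\,dz=\kappa^2,\quad \phi(0)^2=\kappa .
\]
For real $w\in H^1(\mathbb{R})$ we have $\int\operatorname{sgn}(z)\,(w^2)'\,dz=-2w(0)^2$, and therefore
\begin{equation}\label{eq:1dsquare}
\int|w'+\kappa\operatorname{sgn}(z)\,w|^2\,dz=\int\bigl(w'^2+\kappa^2w^2\bigr)\,dz-2\kappa\,w(0)^2 .
\end{equation}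
Integrating over $y$ gives, for real $u\in H^1(\mathbb{R}^3)$,
\begin{equation}\label{eq:flat}
q_\Pi[u]=\int\bigl(|\nabla_yu|^2+|\partial_zu+\kappa s_0u|^2\bigr)\,dx\ \ge 0 .
\end{equation}
The function $\phi(z)$, regarded as a function on $\mathbb{R}^3$, makes both terms vanish, but it is not square integrable. To cut it off, define for $n\ge2$ the Lipschitz functions on $\mathbb{R}^2$
\begin{equation}\label{eq:cutoff}
\zeta_n(y)=\begin{cases}1,&|y|\le n,\\[2pt] 2-\dfrac{\log|y|}{\log n},& n\le|y|\le n^2,\\[6pt] 0,&|y|\ge n^2.\end{cases}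
\end{equation}
On the annulus $|\nabla\zeta_n|=1/(|y|\log n)$, so \eqref{eq:flat} gives
\begin{equation}\label{eq:cutoffenergy}
q_\Pi[\zeta_n\phi]=\int_{\mathbb{R}^2}|\nabla\zeta_n|^2\,dy=\frac{2\pi}{(\log n)^2}\int_n^{n^2}\frac{dr}{r}=\frac{2\pi}{\log n}\longrightarrow0 .
\end{equation}
It is the form itself that tends to zero, not merely the Rayleigh quotient, while $\zeta_n\phi=\phi$ on $Z_n$. The plane is therefore on the verge of binding: a modification of $q_\Pi$ inside a bounded set that is negative on $\phi$ makes the form negative on $\zeta_n\phi$ for large $n$. The logarithm in \eqref{eq:cutoff} is needed; a cutoff that decreases linearly from $1$ to $0$ between the radii $\rho$ and $2\rho$ costs $3\pi\rho^2\cdot\rho^{-2}=3\pi$ for every $\rho$.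

Let now $\Sigma$ be the graph of a compactly supported Lipschitz function $\gamma\not\equiv0$ on $\mathbb{R}^2$, put $J=\sqrt{1+|\nabla\gamma|^2}$, and let $n$ be so large that $\zeta_n=1$ on $\operatorname{supp}\gamma$. Two trial functions suggest themselves.

\emph{Keep the ground state of the plane.} For $u_n=\zeta_n(y)\phi(z)$ only the surface term differs from \eqref{eq:cutoffenergy}, and $\phi(\gamma)^2=\kappa e^{-2\kappa|\gamma|}$, so
\[
q_\Sigma[u_n]=\frac{2\pi}{\log n}+2\kappa^2\int_{\operatorname{supp}\gamma}\bigl(1-e^{-2\kappa|\gamma|}J\bigr)\,dy .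
\]
As $\kappa\to0$ the integral tends to $\int(1-J)\,dy<0$: the graph has more area than the plane, and for small $\alpha$ this gain decides the matter. As $\kappa\to\infty$ the integral tends to the area of $\{\gamma\ne0\}$, because $J=1$ a.e.\ on $\{\gamma=0\}$, and the trial function fails.

\emph{Move the ground state with the surface.} For $u_n=\zeta_n(y)\phi(z-\gamma(y))$ we have $\partial_zu_n=\zeta_n\phi'$ and $\nabla_yu_n=\phi\nabla\zeta_n-\zeta_n\phi'\nabla\gamma$, where $\nabla\zeta_n$ and $\nabla\gamma$ are never both nonzero. Hence $\|\nabla u_n\|^2=\int|\nabla\zeta_n|^2\,dy+\kappa^2\int\zeta_n^2J^2\,dy$, $\|u_n\|^2=\int\zeta_n^2\,dy$ and $\int_\Sigma u_n^2\,dS=\kappa\int\zeta_n^2J\,dy$, so that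
\[
q_\Sigma[u_n]=\frac{2\pi}{\log n}+\kappa^2\int_{\mathbb{R}^2}\zeta_n^2\,(J^2+1-2J)\,dy=\frac{2\pi}{\log n}+\kappa^2\int_{\mathbb{R}^2}(J-1)^2\,dy>0 .
\]
This function fails for every $\kappa$, although only by a term of fourth order in $\nabla\gamma$.

So a graph binds for small $\alpha$, and a smooth surface binds for large $\alpha$ by \cite{EK}. One guesses that the answer to the question is yes. What is missing is a trial function adapted to $\Sigma$ and $\alpha$ at the same time. We obtain it as the solution of a first-order equation.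

\section{A first-order operator behind the form}\label{sec:factor}

\subsection{Three points on a line}

Identity \eqref{eq:1dsquare} writes the shifted form for one point on the line as $\|Pw\|^2$ with $P=\frac{d}{dz}+\kappa\operatorname{sgn}z$, and $\phi$ is the solution of $P\phi=0$. Deform the point into three points $a_1<a_2<a_3$ and consider
\[
q[w]=\int\bigl(w'^2+\kappa^2w^2\bigr)\,dz-2\kappa\sum_{i=1}^3w(a_i)^2,\qquad w\in H^1(\mathbb{R})\ \text{real}.
\]
Let $s$ be the function that changes sign at each point: $s=-1,+1,-1,+1$ on the four intervals, from left to right. Put $P=\frac{d}{dz}+\kappa s$. Integrating over the four intervals,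
\[
\int s\,(w^2)'\,dz=-2w(a_1)^2+2w(a_2)^2-2w(a_3)^2,
\]
and since $s^2=1$,
\[
\|Pw\|^2=\int\bigl(w'^2+\kappa^2w^2\bigr)\,dz+\kappa\int s\,(w^2)'\,dz=q[w]+4\kappa\,w(a_2)^2 .
\]
The argument has three parts. First, $q[w]\le\|Pw\|^2$. Second, $P$ has a zero mode $w_0(z)=\exp\bigl(-\kappa\int_0^zs\bigr)$, which decays like $e^{-\kappa|z|}$ because $s=\operatorname{sgn}z$ near infinity, whatever $s$ does in between; hence $q[w_0]\le0$. Third, equality is impossible: $q[w_0]=-4\kappa w_0(a_2)^2<0$. On the line one can reach $q\not\ge0$ more cheaply, by testing with $\phi(z-a_1)$. The point of the argument above is that all three parts survive in $\mathbb{R}^3$.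

\subsection{The Dirac-type operator}

The scalar generalization of $P$ to $\mathbb{R}^3$ would be $u\mapsto\nabla u+Au$ with a vector field $A$. Its zero modes solve three equations for one unknown function, and a positive solution exists only if $A=-\nabla\log u$ is a gradient. We want instead a determined first-order system, to which Fredholm theory applies, and whose principal part still has $\|\nabla\Psi\|$ as its norm. The Pauli matrices
\[
\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\sigma_2=\begin{pmatrix}0&-i\\ i&0\end{pmatrix},\qquad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}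
\]
provide it. They are Hermitian and satisfy $\sigma_j\sigma_k+\sigma_k\sigma_j=2\delta_{jk}$. Let $\langle\chi,\chi'\rangle=\overline{\chi_1}\chi_1'+\overline{\chi_2}\chi_2'$ on $\mathbb{C}^2$, and
\[
\boldsymbol{\sigma}\cdot\nabla=\sum_{j=1}^3\sigma_j\partial_j=\begin{pmatrix}\partial_3&\partial_1-i\partial_2\\ \partial_1+i\partial_2&-\partial_3\end{pmatrix},\qquad V(\chi)=\bigl(\langle\chi,\sigma_j\chi\rangle\bigr)_{j=1,2,3}\in\mathbb{R}^3 .
\]
We use three facts.
\begin{itemize}
\item[(P1)] $\operatorname{Re}\langle\sigma_j\chi,\sigma_k\chi\rangle=\frac12\langle\chi,(\sigma_j\sigma_k+\sigma_k\sigma_j)\chi\rangle=\delta_{jk}|\chi|^2$. Hence $|(\boldsymbol{\sigma}\cdot\xi)\chi|=|\xi|\,|\chi|$ for $\xi\in\mathbb{R}^3$.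
\item[(P2)] $|V(\chi)|=|\chi|^2$. Indeed $V_3=|\chi_1|^2-|\chi_2|^2$ and $V_1+iV_2=2\overline{\chi_1}\chi_2$, so $|V|^2=(|\chi_1|^2-|\chi_2|^2)^2+4|\chi_1|^2|\chi_2|^2=|\chi|^4$.
\item[(P3)] If $\Psi\in L^2(\mathbb{R}^3;\mathbb{C}^2)$ and the distribution $\boldsymbol{\sigma}\cdot\nabla\Psi$ lies in $L^2$, then $\Psi\in H^1$ and $\|\nabla\Psi\|=\|\boldsymbol{\sigma}\cdot\nabla\Psi\|$. This is Plancherel's theorem together with $|(\boldsymbol{\sigma}\cdot\xi)\widehat\Psi(\xi)|=|\xi|\,|\widehat\Psi(\xi)|$.
\end{itemize}
Let $M$ be a bounded real function, the \emph{mass}, and $\Psi\in C_c^\infty(\mathbb{R}^3;\mathbb{C}^2)$. Since the $\sigma_j$ are Hermitian,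
\[
\operatorname{div}V(\Psi)=\sum_j\bigl(\langle\sigma_j\partial_j\Psi,\Psi\rangle+\langle\Psi,\sigma_j\partial_j\Psi\rangle\bigr)=2\operatorname{Re}\langle\boldsymbol{\sigma}\cdot\nabla\Psi,\Psi\rangle,
\]
and expanding the square with (P3) gives
\begin{equation}\label{eq:square}
\|(\boldsymbol{\sigma}\cdot\nabla+M)\Psi\|^2=\int\bigl(|\nabla\Psi|^2+M^2|\Psi|^2\bigr)\,dx+\int M\operatorname{div}V(\Psi)\,dx .
\end{equation}
Take $M=\kappa s$, where $s=\pm1$ on the two sides of $\Sigma$. Then $M^2=\kappa^2$, and by the divergence theorem the last term is $-2\kappa\int_\Sigma V(\Psi)\cdot\mathbf{n}\,dS$, with $\mathbf{n}$ the unit normal pointing into $\{s=1\}$. By (P2) it is at least $-2\kappa\int_\Sigma|\Psi|^2\,dS$, which is the surface term of $q_\Sigma$. For $\Sigma=\Pi$ the spinor $(\phi,0)$ is a zero mode, and $V(\phi,0)=\phi^2\mathbf{n}$, so nothing is lost on it.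

Only two properties of the surface enter: its measure is controlled by the $H^1$ norm, and it dominates the jump of $M$. We isolate them. Suppose a positive Radon measure $\nu$ on $\mathbb{R}^3$ satisfies condition (a) below. Then the map $u\mapsto u$ from $C_c^\infty(\mathbb{R}^3)$ to $L^2(\nu)$ extends to a bounded operator $T:H^1(\mathbb{R}^3)\to L^2(\nu)$, and for $u\in H^1$ the symbol $\int|u|^2\,d\nu$ means $\int|Tu|^2\,d\nu$.

\begin{theorem}\label{thm:mass}
Let $\kappa>0$, let $M\in L^\infty(\mathbb{R}^3;\mathbb{R})$ satisfy $M=\kappa s_0$ a.e.\ outside some ball $B_R$, and let $\nu$ be a positive Radon measure on $\mathbb{R}^3$ such that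
\begin{itemize}
\item[(a)] $\int|u|^2\,d\nu\le C\|u\|_{H^1}^2$ for all $u\in C_c^\infty(\mathbb{R}^3)$;
\item[(b)] $\bigl|\int M\operatorname{div}F\,dx\bigr|\le\int|F|\,d\nu$ for all $F\in C_c^1(\mathbb{R}^3;\mathbb{R}^3)$.
\end{itemize}
Let $q[u]=\int\bigl(|\nabla u|^2+M^2|u|^2\bigr)\,dx-\int|u|^2\,d\nu$ on $H^1(\mathbb{R}^3)$. If $q\ge0$ on $H^1(\mathbb{R}^3)$, then $M=\kappa s_0$ a.e.
\end{theorem}

Condition (b) says that $\nu$ dominates the gradient of $M$; for a smooth function $M$ it would hold with $d\nu=|\nabla M|\,dx$, by integration by parts. In the setting of Theorem~\ref{thm:mass} we write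
\[
P=\boldsymbol{\sigma}\cdot\nabla+M,\qquad P_0=\boldsymbol{\sigma}\cdot\nabla+\kappa s_0 .
\]
The first part of the one-dimensional argument carries over at once.

\begin{lemma}\label{lem:basic}
For $\Psi=(u_1+iu_2,\,u_3+iu_4)\in H^1(\mathbb{R}^3;\mathbb{C}^2)$ with real $u_k$,
\[
\sum_{k=1}^4q[u_k]\le\|P\Psi\|^2 .
\]
\end{lemma}

\begin{proof}
Both sides are continuous in the $H^1$ norm, the left one by (a), so we may take $\Psi\in C_c^\infty$. Then $F=V(\Psi)$ is allowed in (b), and by (P2) $\int M\operatorname{div}V(\Psi)\,dx\ge-\int|\Psi|^2\,d\nu$. Insert this in \eqref{eq:square} and use $|\Psi|^2=\sum_ku_k^2$ and $|\nabla\Psi|^2=\sum_k|\nabla u_k|^2$.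
\end{proof}

The other two parts are harder than on the line. The zero mode is no longer explicit. We construct a right inverse of $P_0$ (Section~\ref{sec:inverse}), treat $M-\kappa s_0$ as a compact perturbation, and find a zero mode $\psi$ of $P$ whose mass in $Z_\rho$ grows no faster than that of $(\phi,0)$ (Section~\ref{sec:zeromode}). Nor can the case of equality be read off: knowing that $V(\psi)\cdot\mathbf{n}=|\psi|^2$ on $\Sigma$ for an unknown $\psi$ does not visibly make $\Sigma$ flat. We argue instead as for the simplicity of a ground state. If $q\ge0$, each real component of $\psi$ is a generalized minimizer of $q$, such minimizers do not change sign, and so all components are proportional (Section~\ref{sec:positivity}). The equation $P\psi=0$ then collapses to the overdetermined scalar system, which makes $M$ a function of one variable (Section~\ref{sec:rigidity}).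

\section{From the surface to a mass that changes sign}\label{sec:reduction}

Here we derive Theorem~\ref{thm:main} from Theorem~\ref{thm:mass}. Let $\Sigma$ be a locally deformed hyperplane and fix $R$ with $\mathcal{K}\subset B_R$, so that $\Sigma\setminus B_R=\Pi\setminus B_R$. Since $\Sigma$ need not be a graph, we must first show that it has two sides globally. Locally there are two ways to label the sides by $\pm1$, and the simple connectivity of $\mathbb{R}^3$ allows a consistent choice.

\begin{lemma}\label{lem:sides}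
There is a locally constant function $s:\mathbb{R}^3\setminus\Sigma\to\{1,-1\}$ with $s=s_0$ on $\{|x|>R\}\setminus\Pi$ such that every point of $\Sigma$ lies in the closures of both open sets $\Omega_\pm=\{s=\pm1\}$. In every graph cylinder, $s$ is constant above the graph, constant below it, and the two constants are opposite.
\end{lemma}

\begin{proof}
For open $U\subset\mathbb{R}^3$ call $s:U\setminus\Sigma\to\{1,-1\}$ \emph{admissible on $U$} if it is locally constant and every point of $\Sigma\cap U$ lies in the closure of $\{s=1\}$ and in the closure of $\{s=-1\}$. The condition is local: it passes to open subsets, and it holds on $U$ if it holds near each point of $U$. Call $U$ \emph{basic} if it is an open ball disjoint from $\Sigma$ or a graph cylinder. Since $\Sigma$ is closed, every point of $\mathbb{R}^3$ lies in arbitrarily small basic sets.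

A basic set $U$ carries exactly two admissible functions, $s_U$ and $-s_U$. For a ball these are the constants. For a cylinder $D\times I$, the parts above and below the graph are connected (each is homeomorphic to $D\times(0,1)$) and have all of $\Sigma\cap U$ in their closures; an admissible function is constant on each part and takes both values, so it has the form stated in the last sentence of the lemma, and both such functions are admissible.

Let $X$ be the set of germs of admissible functions at points of $\mathbb{R}^3$, let $\pi:X\to\mathbb{R}^3$ send a germ to its base point, and for $s$ admissible on $U$ let $[s,U]$ be the set of germs of $s$ at the points of $U$. The sets $[s,U]$ form a basis of a topology on $X$, since two functions with the same germ at $p$ agree near $p$. Let $U$ be basic and $p\in U$. A germ at $p$ is represented by an admissible function on a basic set $U'$ with $p\in U'\subset U$. The restrictions of $s_U$ and $-s_U$ to $U'$ are two different admissible functions, hence all of them. So $\pi^{-1}(U)$ is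 the union of the open sets $[s_U,U]$ and $[-s_U,U]$, which are disjoint because $\Sigma$ has empty interior, and $\pi$ maps each of them homeomorphically onto $U$. Thus $\pi$ is a two-sheeted covering. A covering of a simply connected, locally path-connected space has a continuous section $\iota$, namely a lift of the identity map. For $x\notin\Sigma$ let $s(x)$ be the value of the germ $\iota(x)$ at $x$. By continuity every point $p$ has a neighborhood on which $\iota$ takes values in one set $[\pm s_U,U]$, and there $s=\pm s_U$. So $s$ is admissible on $\mathbb{R}^3$.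

The sets $\{|x|>R,\ z>0\}$ and $\{|x|>R,\ z<0\}$ are connected and disjoint from $\Sigma$, so $s$ is constant on each. A small ball around a point of $\Pi\setminus\overline{B_R}\subset\Sigma$ meets $\mathbb{R}^3\setminus\Sigma$ only in these two sets, so by admissibility the constants differ. Replace $s$ by $-s$ if necessary.
\end{proof}

The surface $\Sigma$ is covered by countably many Lipschitz graphs, so it is a Lebesgue null set and $s\in L^\infty(\mathbb{R}^3)$.

\begin{lemma}\label{lem:hyp}
The function $M=\kappa s$ and the measure $\nu=2\kappa S$ satisfy the hypotheses of Theorem~\ref{thm:mass}, and $q=q_\Sigma$.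
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sides}, $M=\kappa s_0$ a.e.\ outside $B_R$. The measure $S$ is finite on each graph cylinder and vanishes off the closed set $\Sigma$, so $\nu$ is a Radon measure.

(a) Let $U=D\times I$ be a graph cylinder with coordinates $(y,t)$, let $\Lambda$ be the Lipschitz constant of $\gamma$, and let $w\in C_c^\infty(U)$. From
\[
|w(y,\gamma(y))|^2=-\int_{\gamma(y)}^\infty\partial_t|w|^2\,dt\le\int_{\mathbb{R}}\bigl(|w|^2+|\partial_tw|^2\bigr)\,dt
\]
we get $\int_\Sigma|w|^2\,dS\le\sqrt{1+\Lambda^2}\,\|w\|_{H^1}^2$. The same computation with $\gamma=0$ gives $\int_\Pi|u(y,0)|^2\,dy\le\|u\|_{H^1}^2$ for $u\in C_c^\infty(\mathbb{R}^3)$. By compactness of $\Sigma\cap\overline{B_R}$ there are graph cylinders $U_1,\dots,U_N$ and $\eta_i\in C_c^\infty(U_i)$ such that the sets $\{\eta_i=1\}$ cover $\Sigma\cap\overline{B_R}$. Then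
\[
\int_\Sigma|u|^2\,dS\le\sum_{i=1}^N\int_\Sigma|\eta_iu|^2\,dS+\int_\Pi|u|^2\,dy\le C\|u\|_{H^1}^2 .
\]

(b) Let first $G\in C_c^1(U;\mathbb{R}^3)$ for a graph cylinder $U$ as above, with components taken in the coordinates $(y,t)$, and let $U^\pm$ be the parts of $U$ above and below the graph. For $j=1,2$ the function $\Gamma_j(y)=\int_{\gamma(y)}^\infty G_j(y,t)\,dt$ is Lipschitz with compact support in $D$, so $\int_D\partial_j\Gamma_j\,dy=0$. Wherever $\gamma$ is differentiable, which is a.e.\ by Rademacher's theorem, $\partial_j\Gamma_j=\int_{\gamma}^\infty\partial_jG_j\,dt-G_j(y,\gamma)\,\partial_j\gamma$. Together with $\int_\gamma^\infty\partial_tG_3\,dt=-G_3(y,\gamma)$ this gives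
\[
\int_{U^+}\operatorname{div}G\,dx=-\int_DG(y,\gamma(y))\cdot(-\nabla\gamma,1)\,dy,\qquad\Bigl|\int_{U^+}\operatorname{div}G\,dx\Bigr|\le\int_\Sigma|G|\,dS .
\]
Since $\int_U\operatorname{div}G\,dx=0$, the integral over $U^-$ is the negative of that over $U^+$, and since $s$ has opposite constant values on $U^\pm$,
\begin{equation}\label{eq:localb}
\Bigl|\int s\operatorname{div}G\,dx\Bigr|\le2\int_\Sigma|G|\,dS .
\end{equation}
If $G$ is supported in a ball disjoint from $\Sigma$, then $s$ is constant there and the left side of \eqref{eq:localb} is zero. For general $F\in C_c^1$, cover $\operatorname{supp}F$ by finitely many such balls and graph cylinders, and take a subordinate smooth partition of unity $\eta_i\ge0$ with $\sum_i\eta_i=1$ on $\operatorname{supp}F$. Summing \eqref{eq:localb} for $G=\eta_iF$ gives \eqref{eq:localb} for $F$, because $\sum_i|\eta_iF|=|F|$. Multiply by $\kappa$.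

Finally $M^2=\kappa^2$ a.e., $2\kappa=\alpha$, and $T$ is the trace on $\Sigma$, so $q=q_\Sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:mass}]
Suppose $\inf\operatorname{spec}(H_{\alpha,\Sigma})\ge-\kappa^2$. By \eqref{eq:rayleigh}, $q_\Sigma\ge0$ on $H^1$, so $s=s_0$ a.e.\ by Lemma~\ref{lem:hyp} and Theorem~\ref{thm:mass}. On the open set $\Omega_+\cap\{z<0\}$ we have $s\ne s_0$, so it is null, hence empty. Thus $\Omega_+\subset\{z\ge0\}$, and $\Omega_+\subset\{z>0\}$ because $\Omega_+$ is open. In the same way the open set $\Omega_-\cap\{z>0\}$ is empty and $\Omega_-\subset\{z<0\}$. So $\Pi$ is disjoint from $\Omega_+\cup\Omega_-=\mathbb{R}^3\setminus\Sigma$, that is, $\Pi\subset\Sigma$. Conversely $\Sigma\subset\overline{\Omega_+}\cap\overline{\Omega_-}\subset\{z\ge0\}\cap\{z\le0\}=\Pi$. Hence $\Sigma=\Pi$.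

Consequently, if $\Sigma\ne\Pi$, then $\inf\operatorname{spec}(H_{\alpha,\Sigma})<-\frac14\alpha^2$. This number belongs to the spectrum, which is closed, and by \eqref{eq:ess} it does not belong to the essential spectrum. So it lies in $\operatorname{spec}_{\mathrm{d}}(H_{\alpha,\Sigma})$.
\end{proof}

\section{A right inverse of the flat operator}\label{sec:inverse}

From now on we work in the setting of Theorem~\ref{thm:mass}. We want to solve $P_0w=f$ for $f\in L^2(B_R;\mathbb{C}^2)$, extended by zero. Let
\[
P_0^*=-\boldsymbol{\sigma}\cdot\nabla+\kappa s_0 ,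
\]
so that $(P_0^*g,w)=(g,P_0w)$ for $g,w\in H^1$, by integration by parts. There is an obstruction to solving in $H^1$. Since $\phi'+\kappa\operatorname{sgn}(z)\phi=0$, we have $P_0^*(0,\phi\zeta_n)=(-\phi\,(\partial_1-i\partial_2)\zeta_n,0)$, whose squared norm is $2\pi/\log n$ by \eqref{eq:cutoffenergy}. If $P_0w=f$ with $w\in H^1$, then for $n\ge R$
\[
\int\phi f_2\,dx=\bigl((0,\phi\zeta_n),P_0w\bigr)=\bigl(P_0^*(0,\phi\zeta_n),w\bigr)\longrightarrow0 .
\]
So for general $f$ no solution lies in $H^1$, and the obstruction sits in the $\phi$-component of $f_2$. We split this component off and solve for it explicitly, at the price of logarithmic growth; on the rest, $P_0^*$ is bounded below and the Riesz representation theorem applies.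

\begin{proposition}\label{prop:inverse}
There is a linear map $\mathcal{R}:L^2(B_R;\mathbb{C}^2)\to H^1_{\mathrm{loc}}(\mathbb{R}^3;\mathbb{C}^2)$ such that
\begin{itemize}
\item[(i)] $P_0\mathcal{R}f=f$;
\item[(ii)] for every $\rho>0$, $\mathcal{R}$ is bounded from $L^2(B_R)$ to $H^1(Z_\rho)$;
\item[(iii)] $\int_{Z_\rho}|\mathcal{R}f|^2\,dx\le C(1+\log\rho)\|f\|^2$ for $\rho\ge1$.
\end{itemize}
\end{proposition}

For scalar $h\in L^2(\mathbb{R}^3)$ let $(Eh)(y,z)=\phi(z)\,b(y)$ with $b(y)=\int\phi(t)h(y,t)\,dt$. Since $\|\phi\|=1$, $E$ is an orthogonal projection and $\|b\|=\|Eh\|\le\|h\|$. If $h\in H^1(\mathbb{R}^3)$, then $b\in H^1(\mathbb{R}^2)$ with $\nabla b=\int\phi\,\nabla_yh\,dt$, so $E$ is bounded on $H^1(\mathbb{R}^3)$. The lower bound for $P_0^*$ comes from a one-dimensional fact: the transverse operator has only one negative direction.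

\begin{lemma}\label{lem:gap}
Let $\mathfrak{t}[w]=\int|w'|^2\,dz-2\kappa|w(0)|^2$ on $H^1(\mathbb{R})$. Then $\mathfrak{t}(\phi,w)=-\kappa^2(\phi,w)$ for all $w$, and $\mathfrak{t}[w]\ge0$ if $(\phi,w)=0$.
\end{lemma}

\begin{proof}
On each half-line $\phi''=\kappa^2\phi$, and $\phi'(0\pm)=\mp\kappa\phi(0)$. Integrating by parts on the half-lines, $\int\phi'w'\,dz=2\kappa\phi(0)w(0)-\kappa^2\int\phi w\,dz$, which is the first claim. Suppose $(\phi,w)=0$ and $\mathfrak{t}[w]<0$. Then $\mathfrak{t}(\phi,w)=0$ and $\mathfrak{t}[\phi]=-\kappa^2<0$, so $\mathfrak{t}$ is negative definite on the two-dimensional space spanned by $w$ and $\phi$. The functional $v\mapsto v(0)$ has a nonzero element $v$ of this space in its kernel, and $\mathfrak{t}[v]=\int|v'|^2\,dz\ge0$, a contradiction.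
\end{proof}

For scalar $h\in H^1(\mathbb{R}^3)$ we have $h(y,\cdot)\in H^1(\mathbb{R})$ for a.e.\ $y$, and $|h(y,0)|^2\le\|h(y,\cdot)\|_{H^1(\mathbb{R})}^2$. So the forms
\[
a_\pm[h]=\int\bigl(|\nabla h|^2+\kappa^2|h|^2\bigr)\,dx\pm2\kappa\int_{\mathbb{R}^2}|h(y,0)|^2\,dy
\]
are continuous on $H^1(\mathbb{R}^3)$, and
\begin{equation}\label{eq:aminus}
a_-[h]=\int\bigl(|\nabla_yh|^2+\kappa^2|h|^2\bigr)\,dx+\int_{\mathbb{R}^2}\mathfrak{t}[h(y,\cdot)]\,dy .
\end{equation}

\begin{lemma}\label{lem:coercive}
Let $\mathcal{H}=\{h=(h_1,h_2)\in H^1(\mathbb{R}^3;\mathbb{C}^2):Eh_2=0\}$, a closed subspace of $H^1$.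
\begin{itemize}
\item[(1)] $(P_0^*g,P_0^*h)=a_+(g_1,h_1)+a_-(g_2,h_2)$ for $g,h\in H^1(\mathbb{R}^3;\mathbb{C}^2)$.
\item[(2)] $\|P_0^*h\|\ge\kappa\|h\|$ and $\|\nabla h\|\le2\|P_0^*h\|$ for $h\in\mathcal{H}$.
\item[(3)] $(P_0^*(0,Eg_2),P_0^*h)=0$ for $h\in\mathcal{H}$ and $g_2\in H^1(\mathbb{R}^3)$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) By polarization and density it suffices to take $g=h\in C_c^\infty$. Apply \eqref{eq:square} with $M=-\kappa s_0$, for which $\boldsymbol{\sigma}\cdot\nabla+M=-P_0^*$. As $s_0$ does not depend on $y$, $\int s_0\operatorname{div}V\,dx=\int s_0\,\partial_3V_3\,dx=-2\int V_3(y,0)\,dy$, and $V_3=|h_1|^2-|h_2|^2$. The last term of \eqref{eq:square} is therefore $2\kappa\int(|h_1(y,0)|^2-|h_2(y,0)|^2)\,dy$.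

(2) We have $a_+[h_1]\ge\kappa^2\|h_1\|^2$. Since $Eh_2=0$ means $(\phi,h_2(y,\cdot))=0$ for a.e.\ $y$, Lemma~\ref{lem:gap} and \eqref{eq:aminus} give $a_-[h_2]\ge\kappa^2\|h_2\|^2$. This is the first bound, and by (P3) $\|\nabla h\|=\|\kappa s_0h-P_0^*h\|\le\kappa\|h\|+\|P_0^*h\|\le2\|P_0^*h\|$.

(3) Write $Eg_2=\phi b$ with $b\in H^1(\mathbb{R}^2)$, and $c(y)=(\phi,h_2(y,\cdot))$, which vanishes a.e.\ together with $\nabla c=\int\phi\nabla_yh_2\,dz$. By (1), the polarized form of \eqref{eq:aminus} and Lemma~\ref{lem:gap}, the product equals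
\[
a_-(\phi b,h_2)=\int_{\mathbb{R}^2}\overline{\nabla b}\cdot\nabla c\,dy+\kappa^2\int_{\mathbb{R}^2}\overline{b}\,c\,dy-\kappa^2\int_{\mathbb{R}^2}\overline{b}\,c\,dy=0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:inverse}]
Write $f=(0,\phi a)+f^\perp$ with $a(y)=\int\phi f_2\,dz$ and $f^\perp=(f_1,(1-E)f_2)$. Then $a$ vanishes outside $D_R$, $\|a\|\le\|f\|$ and $\|f^\perp\|\le\|f\|$.

\emph{The part $(0,\phi a)$.} For a function $A(y)$,
\[
P_0(\phi A,0)=\bigl((\phi'+\kappa\operatorname{sgn}(z)\phi)A,\ \phi\,(\partial_1+i\partial_2)A\bigr)=\bigl(0,\ \phi\,(\partial_1+i\partial_2)A\bigr),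
\]
so we need $(\partial_1+i\partial_2)A=a$ in $\mathbb{R}^2$. The function
\[
k(y)=\frac{1}{2\pi(y_1+iy_2)}=(\partial_1-i\partial_2)\frac{\log|y|}{2\pi}
\]
is a fundamental solution of $\partial_1+i\partial_2$, because $(\partial_1+i\partial_2)(\partial_1-i\partial_2)=\Delta$ and $\frac1{2\pi}\log|y|$ is a fundamental solution of $\Delta$ in $\mathbb{R}^2$. Put $A=k*a$ and $\mathcal{R}_1f=(\phi A,0)$. On $D_\rho$ only the values of $k$ on $D_{\rho+R}$ enter the convolution, and $\|k\|_{L^1(D_r)}=r$, so Young's inequality $\|k'*a\|\le\|k'\|_{L^1}\|a\|$ gives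
\begin{equation}\label{eq:young}
\|A\|_{L^2(D_\rho)}\le(\rho+R)\|a\| .
\end{equation}
Take $\eta\in C_c^\infty(D_{2\rho})$ with $\eta=1$ on $D_\rho$. Then $\eta A\in L^2(\mathbb{R}^2)$, and $(\partial_1+i\partial_2)(\eta A)=\eta a+A(\partial_1+i\partial_2)\eta$ has norm at most $C_\rho\|a\|$ by \eqref{eq:young}. Since $|\xi_1+i\xi_2|=|\xi|$, Plancherel's theorem gives $\|\nabla(\eta A)\|=\|(\partial_1+i\partial_2)(\eta A)\|$. Hence $\|A\|_{H^1(D_\rho)}\le C_\rho'\|f\|$, and as $\phi\in H^1(\mathbb{R})$, the map $\mathcal{R}_1$ satisfies (ii) and $P_0\mathcal{R}_1f=(0,\phi a)$. For $|y|\ge2R$ and $|y'|\le R$ we have $|y-y'|\ge|y|/2$, so $|A(y)|\le\|a\|_{L^1}/(\pi|y|)\le R\|a\|/(\sqrt{\pi}\,|y|)$. With \eqref{eq:young} on $D_{2R}$,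
\[
\int_{Z_\rho}|\mathcal{R}_1f|^2\,dx=\int_{D_\rho}|A|^2\,dy\le\Bigl(9R^2+2R^2\max\Bigl\{0,\log\frac{\rho}{2R}\Bigr\}\Bigr)\|f\|^2,
\]
which is (iii) for $\mathcal{R}_1$.

\emph{The part $f^\perp$.} By Lemma~\ref{lem:coercive}(2) and the boundedness of $P_0^*:H^1\to L^2$, the form $(P_0^*g,P_0^*h)$ is an inner product on $\mathcal{H}$ equivalent to that of $H^1$. By the Riesz representation theorem there is a unique $h\in\mathcal{H}$, linear in $f$, with
\begin{equation}\label{eq:riesz}
(P_0^*g,P_0^*h)=(g,f^\perp)
\end{equation}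
for all $g\in\mathcal{H}$. For $g=(0,Eg_2)$ both sides of \eqref{eq:riesz} vanish, the left one by Lemma~\ref{lem:coercive}(3) and the right one because $(Eg_2,(1-E)f_2)=0$. Every $g\in H^1$ is the sum of $(g_1,(1-E)g_2)\in\mathcal{H}$ and $(0,Eg_2)$, so \eqref{eq:riesz} holds for all $g\in H^1$. Put $w=\mathcal{R}_2f=P_0^*h\in L^2$. For $g\in C_c^\infty$, \eqref{eq:riesz} says that $\boldsymbol{\sigma}\cdot\nabla w=f^\perp-\kappa s_0w$ in the sense of distributions. By (P3), $w\in H^1$ and $P_0w=f^\perp$. Taking $g=h$ in \eqref{eq:riesz} gives $\|w\|^2\le\|h\|\,\|f\|\le\kappa^{-1}\|w\|\,\|f\|$, so $\|w\|\le\|f\|/\kappa$ and $\|\nabla w\|=\|f^\perp-\kappa s_0w\|\le2\|f\|$. Thus $\mathcal{R}_2$ is bounded into $H^1(\mathbb{R}^3)$ and satisfies (ii) and (iii).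

The map $\mathcal{R}=\mathcal{R}_1+\mathcal{R}_2$ has all three properties.
\end{proof}

\section{Existence of a zero mode}\label{sec:zeromode}

We look for a zero mode of $P$ as a correction $\psi_0+\mathcal{R}g$ of the flat zero mode $\psi_0=(\phi,0)$. This leads to an equation of the second kind for $g$ on $B_R$. Nothing guarantees that it is solvable, since $M-\kappa s_0$ is not small. But if it is not, the homogeneous equation has a solution, and that solution produces a zero mode by itself.

\begin{proposition}\label{prop:zeromode}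
There is $\psi\not\equiv0$ with $\psi\in H^1(Z_\rho;\mathbb{C}^2)$ for every $\rho>0$, $P\psi=0$, and
\begin{equation}\label{eq:growth}
\int_{Z_\rho}|\psi|^2\,dx\le C\rho^2\qquad(\rho\ge1).
\end{equation}
\end{proposition}

\begin{proof}
Let $W=M-\kappa s_0$, which is bounded and vanishes a.e.\ outside $B_R$. Then $P=P_0+W$ and $P_0\psi_0=0$, so by Proposition~\ref{prop:inverse}(i), for $g\in L^2(B_R;\mathbb{C}^2)$,
\[
P\mathcal{R}g=g+W\mathcal{R}g,\qquad P(\psi_0+\mathcal{R}g)=W\psi_0+g+W\mathcal{R}g ,
\]
and the right sides vanish outside $B_R$. The map $g\mapsto\mathcal{R}g|_{B_R}$ is bounded into $H^1(B_R)$ by (ii), since $B_R\subset Z_R$, and the embedding $H^1(B_R)\subset L^2(B_R)$ is compact by Rellich's theorem. So $K=W\mathcal{R}$ is a compact operator on $L^2(B_R;\mathbb{C}^2)$. By the Fredholm alternative, $1+K$ is either surjective or has a nontrivial kernel.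

If $1+K$ is surjective, choose $g$ with $g+Kg=-W\psi_0$ and put $\psi=\psi_0+\mathcal{R}g$. Then $P\psi=0$, and $\psi\not\equiv0$ because $\int_{Z_\rho}|\psi_0|^2\,dx=\pi\rho^2$ while $\int_{Z_\rho}|\mathcal{R}g|^2\,dx=O(\log\rho)$ as $\rho\to\infty$. If $g+Kg=0$ for some $g\ne0$, put $\psi=\mathcal{R}g$. Then $P\psi=0$, and $\psi\not\equiv0$ because $P_0\psi=g\ne0$. In both cases $\psi\in H^1(Z_\rho)$ by (ii) and $\phi\in H^1(\mathbb{R})$, and \eqref{eq:growth} follows from (iii) and $|\psi|^2\le2|\psi_0|^2+2|\mathcal{R}g|^2$.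
\end{proof}

The growth \eqref{eq:growth} is what the cutoffs \eqref{eq:cutoff} can absorb.

\begin{lemma}\label{lem:null}
For $\psi$ as in Proposition~\ref{prop:zeromode}, $\zeta_n\psi\in H^1(\mathbb{R}^3;\mathbb{C}^2)$ and $\|P(\zeta_n\psi)\|\to0$.
\end{lemma}

\begin{proof}
The function $\zeta_n\psi$ lies in $H^1(Z_{2n^2})$ and vanishes for $|y|\ge n^2$, so it lies in $H^1(\mathbb{R}^3)$. Since $P\psi=0$, $P(\zeta_n\psi)=(\boldsymbol{\sigma}\cdot\nabla\zeta_n)\psi$, whose modulus is $|\nabla\zeta_n|\,|\psi|$ by (P1). Cover $\{n\le|y|\le n^2\}$ by the annuli $\{2^jn\le|y|\le2^{j+1}n\}$ with $0\le j<N$, where $N=\lceil\log_2n\rceil\le2\log n/\log2$. On the $j$th annulus $|\nabla\zeta_n|\le1/(2^jn\log n)$, so by \eqref{eq:growth}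
\[
\|P(\zeta_n\psi)\|^2\le\frac{1}{(\log n)^2}\sum_{j=0}^{N-1}\frac{C(2^{j+1}n)^2}{(2^jn)^2}=\frac{4CN}{(\log n)^2}\le\frac{8C}{\log2\,\log n}.\qedhere
\]
\end{proof}

\section{Generalized minimizers have a sign}\label{sec:positivity}

From here on we assume $q\ge0$ on $H^1(\mathbb{R}^3)$. Then the associated bilinear form on real functions satisfies $|q(u,v)|\le q[u]^{1/2}q[v]^{1/2}$, and $q^{1/2}$ is a seminorm. The classical argument for ground states is that $|u|$ has the same energy as $u$, so the positive and negative parts of a minimizer are minimizers, and a nonnegative minimizer is zero or strictly positive. We run it for functions that are minimizers only after cutoff. Two facts are needed. The first is that $q[|u|]=q[u]$: for real $u\in H^1$ one has $|u|\in H^1$ with $|\nabla|u||=|\nabla u|$ a.e., and the measure term is handled by the next lemma.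

\begin{lemma}\label{lem:trace}
For real $u\in H^1(\mathbb{R}^3)$, the function $Tu$ is real and $T|u|=|Tu|$.
\end{lemma}

\begin{proof}
If $v$ is Lipschitz with compact support, its mollifications converge to $v$ in $H^1$ and uniformly, with supports in a fixed compact set, which has finite $\nu$-measure. So they converge to $v$ in $L^2(\nu)$, and $Tv=v$. Now take real $u_n\in C_c^\infty$ with $u_n\to u$ in $H^1$. Then $u_n\to Tu$ in $L^2(\nu)$, so $Tu$ is real, and $T|u_n|=|u_n|\to|Tu|$ in $L^2(\nu)$. On the other hand, $|u_n|$ is bounded in $H^1$ and converges to $|u|$ in $L^2$, hence weakly in $H^1$, and the bounded operator $T$ preserves weak convergence: $T|u_n|\rightharpoonup T|u|$. The two limits agree.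
\end{proof}

The second fact is the weak Harnack inequality \cite[Theorem~8.18]{GT}, which we use with exponent $p=1$ for the operator $\Delta-m^2$. Let $m\ge0$, and let $0\le w\in H^1_{\mathrm{loc}}(\mathbb{R}^3)$ be a weak supersolution, that is, $\int(\nabla w\cdot\nabla\theta+m^2w\theta)\,dx\ge0$ for all $0\le\theta\in C_c^\infty(\mathbb{R}^3)$. Then for every $r>0$ there is $c_r>0$ with
\begin{equation}\label{eq:harnack}
\operatorname*{ess\,inf}_{B_r}w\ \ge\ c_r\int_{B_{2r}}w\,dx .
\end{equation}
Call a function \emph{locally positive} if it has positive essential infimum on every ball. If $w\not\equiv0$, the right side of \eqref{eq:harnack} is positive for all large $r$, so $w$ is locally positive.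

\begin{lemma}\label{lem:sign}
Let $u$ be a real function with $\zeta_nu\in H^1(\mathbb{R}^3)$ for all $n$ and $q[\zeta_nu]\to0$. Then $u\equiv0$, or one of $u$, $-u$ is locally positive.
\end{lemma}

\begin{proof}
Let $u_\pm=\frac12(|u|\pm u)\ge0$. Since $\zeta_n\ge0$, we have $\zeta_nu_\pm=\frac12(|\zeta_nu|\pm\zeta_nu)\in H^1$; in particular $u_\pm\in H^1_{\mathrm{loc}}$. By Lemma~\ref{lem:trace}, $q[|\zeta_nu|]=q[\zeta_nu]\to0$, so $q[\zeta_nu_\pm]\to0$ by the triangle inequality for $q^{1/2}$, and
\[
T(\zeta_nu_\pm)=\tfrac12\bigl(|T(\zeta_nu)|\pm T(\zeta_nu)\bigr)\ge0 .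
\]
Let $0\le\theta\in C_c^\infty$ and let $n$ be so large that $\operatorname{supp}\theta\subset Z_n$, where $\zeta_n=1$. Then
\[
\int\bigl(\nabla u_\pm\cdot\nabla\theta+M^2u_\pm\theta\bigr)\,dx=q(\zeta_nu_\pm,\theta)+\int T(\zeta_nu_\pm)\,\theta\,d\nu\ \ge\ -q[\zeta_nu_\pm]^{1/2}q[\theta]^{1/2},
\]
because $\nu$ is a positive measure. The left side does not depend on $n$ and the right side tends to $0$, so the left side is nonnegative. It increases when $M^2$ is replaced by $m^2=\|M\|_\infty^2$, since $u_\pm\theta\ge0$. So $u_+$ and $u_-$ are nonnegative weak supersolutions, and each is zero or locally positive. Since $u_+u_-=0$, at least one of them is zero.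
\end{proof}

\begin{proposition}\label{prop:constant}
The zero mode of Proposition~\ref{prop:zeromode} has the form $\psi=u\chi$ with a constant $\chi\in\mathbb{C}^2$, $|\chi|=1$, and a real, locally positive $u\in H^1_{\mathrm{loc}}(\mathbb{R}^3)$.
\end{proposition}

\begin{proof}
Write $\psi=(u_1+iu_2,u_3+iu_4)$ with real $u_k$. By Lemmas~\ref{lem:basic} and~\ref{lem:null}, $\sum_kq[\zeta_nu_k]\to0$, and each term is nonnegative, so $q[\zeta_nu_k]\to0$ for each $k$. By the triangle inequality for $q^{1/2}$, Lemma~\ref{lem:sign} applies to every real linear combination of $u_1,\dots,u_4$. Some $u_l$ is not zero, so $v=u_l$ or $v=-u_l$ is locally positive. For each $k$ put $\lambda_k=\int_{B_1}u_k\,dx\big/\int_{B_1}v\,dx$. The combination $u_k-\lambda_kv$ has integral zero over $B_1$, so neither it nor its negative is locally positive, and therefore $u_k=\lambda_kv$. Thus $\psi=v\,(\lambda_1+i\lambda_2,\lambda_3+i\lambda_4)$ with a nonzero constant vector, which we normalize.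
\end{proof}

\section{Rigidity}\label{sec:rigidity}

\begin{proof}[Proof of Theorem~\ref{thm:mass}]
Assume $q\ge0$ and let $\psi=u\chi$ be as in Proposition~\ref{prop:constant}. The equation $P\psi=0$ reads $\sum_j(\partial_ju)\,\sigma_j\chi=-Mu\chi$. Take the real part of the inner product with $\sigma_k\chi$. By (P1) the left side gives $\partial_ku$, and the right side gives $-Mu\langle\chi,\sigma_k\chi\rangle$. Hence
\[
\nabla u=-Mu\,\mathbf{d},\qquad\mathbf{d}=V(\chi)\in\mathbb{R}^3,\qquad|\mathbf{d}|=|\chi|^2=1
\]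
by (P2). This is the overdetermined scalar system of Section~\ref{sec:factor} with $A=M\mathbf{d}$. On each ball $u\ge c>0$ a.e., and on $[c,\infty)$ the logarithm agrees with a $C^1$ function on $\mathbb{R}$ with bounded derivative. By the chain rule, $L=\log u\in H^1_{\mathrm{loc}}$ and
\[
\nabla L=-M\mathbf{d}\quad\text{a.e.\ in }\mathbb{R}^3 .
\]
Let $L_\varepsilon$ and $M_\varepsilon$ be the convolutions of $L$ and $M$ with a standard mollifier, so that $\nabla L_\varepsilon=-M_\varepsilon\mathbf{d}$ everywhere. If $v\perp\mathbf{d}$, then $v\cdot\nabla L_\varepsilon=0$, hence $L_\varepsilon(x+v)=L_\varepsilon(x)$, and $M_\varepsilon=-\mathbf{d}\cdot\nabla L_\varepsilon$ has the same invariance. Since $M_\varepsilon\to M$ in $L^1_{\mathrm{loc}}$,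
\begin{equation}\label{eq:invariance}
M(x+v)=M(x)\quad\text{for a.e.\ }x,\ \text{for every }v\perp\mathbf{d}.
\end{equation}
It remains to compare \eqref{eq:invariance} with the values of $M$ outside $B_R$.

\emph{The vector $\mathbf{d}$ is vertical.} Let $\mathbf{e}_3=(0,0,1)$ and suppose $\mathbf{d}\ne\pm\mathbf{e}_3$. Then $v=\mathbf{e}_3-(\mathbf{e}_3\cdot\mathbf{d})\mathbf{d}$ is orthogonal to $\mathbf{d}$, and its third component is $1-(\mathbf{e}_3\cdot\mathbf{d})^2>0$. For large $t$ we have $B_1+tv\subset\{z>R\}$ and $B_1-tv\subset\{z<-R\}$. For a.e.\ $x\in B_1$, \eqref{eq:invariance} gives $\kappa=M(x+tv)=M(x)=M(x-tv)=-\kappa$, which contradicts $\kappa>0$.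

\emph{The ball can be moved off itself.} Let $v=(2R,0,0)$. Then $v\perp\mathbf{d}$ and $(B_R+v)\cap B_R=\emptyset$, and $v$ does not change $z$. For a.e.\ $x\in B_R$, \eqref{eq:invariance} gives $M(x)=M(x+v)=\kappa s_0(x+v)=\kappa s_0(x)$. Hence $M=\kappa s_0$ a.e.\ in $\mathbb{R}^3$.
\end{proof}

With Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\section{The role of the hypotheses}\label{sec:hypotheses}

\emph{The deformation is local.} The assumption $M=\kappa s_0$ outside a ball makes $W\mathcal{R}$ compact, and it is used again in both comparisons of Section~\ref{sec:rigidity}. A slab cannot replace the ball: for $M=\kappa\operatorname{sgn}(z-1)$ and $\nu=2\kappa S$ on the plane $\{z=1\}$, conditions (a) and (b) hold and $q\ge0$ by \eqref{eq:flat} after a translation, although $M=\kappa s_0$ only outside $\{0\le z\le1\}$.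

\emph{The constant $\kappa$ is positive.} For $\kappa=0$ Theorem~\ref{thm:mass} fails. Take $0\not\equiv M\in C_c^\infty(B_1)$ real with $|\nabla M|\le\frac14$ and $d\nu=|\nabla M|\,dx$. Then (a) and (b) hold, and Hardy's inequality $\int|x|^{-2}|u|^2\,dx\le4\int|\nabla u|^2\,dx$ in $\mathbb{R}^3$ gives $\int|u|^2\,d\nu\le\frac14\int|x|^{-2}|u|^2\,dx\le\int|\nabla u|^2\,dx$, so $q\ge0$. For $\kappa>0$ the factor $\phi(z)$ removes one dimension, and the remaining two enter through Lemma~\ref{lem:null}: the flat zero mode has mass $\pi\rho^2$ in $Z_\rho$, exactly the growth allowed in \eqref{eq:growth}.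

\emph{The measure.} Condition (a) makes $q$ continuous on $H^1$ and defines $T$. Condition (b) is used only in Lemma~\ref{lem:basic}; without it, $\nu=0$ gives $q\ge0$ for every $M$.

\emph{The surface.} The Lipschitz structure and the closedness of $\Sigma$ are used only in Lemmas~\ref{lem:sides} and~\ref{lem:hyp}. The connectedness of $\Sigma$ is not used in the proof of the inequality in Theorem~\ref{thm:main}, and \eqref{eq:ess} is used only to pass from this inequality to the discrete spectrum.

\begin{thebibliography}{9}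

\bibitem{E} Exner, 2008.

\bibitem{EK} Exner and Kondej, 2003.

\bibitem{GT} Gilbarg and Trudinger, Theorem 8.18.

\bibitem{T} \emph{On the bound state induced by $\delta$-interaction on a weakly deformed plane}, \texttt{https://aamp.fjfi.cvut.cz/lotoreichik/Trier2017.pdf}.

\end{thebibliography}
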